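\title{The $k$-page book crossing number of the complete graph}

\begin{abstract}
We prove that the $k$-page book crossing number of $K_n$ equals the conjectured value $Z_k(n)$ for all positive integers $k$ and $n$. The proof is self-contained. Its core is a lower bound for the number of crossings on a single page that is an affine function of the edge set of the page and that is attained by every page of the standard construction. To obtain it we sort the crossings of a page by a parameter called depth and count the crossings of each depth exactly. The same argument gives an exact formula for the excess of an arbitrary drawing over the minimum, and it solves the version of the problem in which every edge is drawn on $\lambda$ of the $k$ pages.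
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{book with $k$ pages} consists of $k$ half-planes in space, the \emph{pages}, with a common boundary line, the \emph{spine}. In a \emph{$k$-page book drawing} of a graph $G$ the vertices lie on the spine and each edge lies entirely in one page, so that no edge crosses the spine. The \emph{$k$-page book crossing number} $\nu_k(G)$ is the minimum number of crossings over all such drawings, where crossings are counted as pairs of edges. We determine $\nu_k(K_n)$.

The problem is a finite one. Number the vertices $1,\dots,n$ along the spine and write a pair of vertices as $e=(i,j)$ with $i<j$. Two pairs $(i,j)$ and $(l,t)$ are \emph{interlaced} if $i<l<j<t$ or $l<i<t<j$. Interlaced edges on the same page cross at least once, by the Jordan curve theorem, and if all edges are drawn as semicircles, then two edges on a common page cross exactly when they are interlaced, and then once. For a graph $H$ on $\{1,\dots,n\}$, which we identify with its edge set, let $\operatorname{cr}(H)$ be the number of interlaced pairs of edges of $H$; we call these pairs the \emph{crossings}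 of $H$. Then
\begin{equation}\label{eq:reduction}
\nu_k(K_n)=\min\sum_{i=1}^k \operatorname{cr}(H_i),
\end{equation}
where the minimum is taken over all partitions $H_1,\dots,H_k$ of the edge set of $K_n$.

Any four vertices $a<b<c<d$ span exactly one interlaced pair, namely $(a,c),(b,d)$. Hence $\nu_1(K_n)=\binom n4$, and a uniformly random assignment of edges to $k$ pages has $\frac1k\binom n4$ crossings on average. One can do much better. Place the vertices in their cyclic order at the corners of a regular $n$-gon and identify them with the elements of $\mathbb Z_n$; two edges are interlaced exactly when the corresponding chords cross. The chord $ab$ is perpendicular to the direction that bisects the angle between the radii to $a$ and $b$, so its slope depends only on $a+b \bmod n$, and the edges of $K_n$ fall into $n$ \emph{parallel classes}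
\[
M_s=\{ab:\ a\ne b,\ a+b\equiv s \pmod n\},\qquad s\in\mathbb Z_n .
\]
Parallel chords do not cross, and nearly parallel chords cross rarely. This suggests putting consecutive classes on a common page. For $0\le c\le n$, a \emph{window of size $c$} is a union $M_s\cup M_{s+1}\cup\dots\cup M_{s+c-1}$; Figure~\ref{fig:window} shows one. In Section~\ref{sec:windows} we show that a window of size $c$ has, up to a parity correction that cancels in the sum over the pages,
\[
F(c,n)=\frac{c(c-1)(c-2)(2n-3-c)}{24}=\binom c3\frac{2n-3-c}{4}
\]
crossings, and that $F$ is convex in $c$. The best partition of the $n$ classes into $k$ windows therefore has sizes as equal as possible, and this leads to the value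
\[
Z_k(n)=r\,F(q+1,n)+(k-r)\,F(q,n),\qquad q=\lfloor n/k\rfloor,\quad r=n \bmod k .
\]
For example, $Z_1(n)=F(n,n)=\binom n4$, while $Z_2(2q)=\frac14q(q-1)^2(q-2)$ and $Z_2(2q+1)=\frac14q^2(q-1)^2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\foreach \i in {1,...,7} \coordinate (v\i) at ({90-360*(\i-1)/7}:1);
\draw[thick] (v1)--(v6) (v2)--(v5) (v3)--(v4);
\draw[thick,dashed] (v1)--(v7) (v2)--(v6) (v3)--(v5);
\draw[very thick,dotted] (v2)--(v7) (v3)--(v6) (v4)--(v5);
\foreach \i in {1,...,7} {\fill (v\i) circle (0.03); \node at ({90-360*(\i-1)/7}:1.17) {$\i$};}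
\end{tikzpicture}
\caption{A window of size $3$ in $K_7$: the chords $ab$ with $a+b\equiv0$ (solid), $1$ (dashed) and $2$ (dotted) modulo $7$. It has $F(3,7)=2$ crossings, namely $16$ with $27$ and $25$ with $36$. The remaining twelve chords form a window of size $4$ with $F(4,7)=7$ crossings, so these two pages give a drawing of $K_7$ with $Z_2(7)=9$ crossings.}
\label{fig:window}
\end{figure}

Constructions of de Klerk et al.\ show that $\nu_k(K_n)\le Z_k(n)=\frac{2}{k^2}\bigl(1-\frac1{2k}\bigr)\binom n4+O(n^3)$. Equality is known for $k=2$ and whenever $2<n/k\le3$, and $\nu_k(K_n)=0$ for $k>\lceil n/2\rceil$. The conjecture that equality always holds is stated in \cite{source}. We prove it.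

\begin{theorem}\label{thm:main}
For all positive integers $k$ and $n$, $\nu_k(K_n)=Z_k(n)$.
\end{theorem}

The proof includes the upper bound and does not assume the case $k=2$. By \eqref{eq:reduction}, Theorem~\ref{thm:main} is the case $\lambda=1$ of the following statement, in which each edge is used $\lambda$ times.

\begin{theorem}\label{thm:lambda}
Let $1\le\lambda\le k$ and $\lambda n=qk+r$ with $0\le r<k$. Over all families $H_1,\dots,H_k$ of simple graphs on $\{1,\dots,n\}$ such that each edge of $K_n$ lies in exactly $\lambda$ of them,
\[
\min\sum_{i=1}^k\operatorname{cr}(H_i)=r\,F(q+1,n)+(k-r)\,F(q,n).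
\]
\end{theorem}

The pages interact only through the condition that together they cover each edge $\lambda$ times. A lower bound of the form $\operatorname{cr}(H)\ge\sum_{e\in H}\pi(e)-\tau$, valid for every single graph $H$, can therefore be summed over the pages, and the sum $\lambda\sum_e\pi(e)-k\tau$ does not depend on the family. Such a bound proves Theorem~\ref{thm:lambda} exactly when it holds with equality on the windows of the construction. To state the bound, let $d_e=j-i-1$ and $\bar d_e=n-2-d_e$ for $e=(i,j)$; these are the numbers of vertices on the two sides of the chord $e$.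

\begin{theorem}[Page inequality]\label{thm:page}
Let $q\ge1$ and $2q\le n-1$, and put $\pi_q(e)=\sum_{p=1}^{q-1}\min(d_e,\bar d_e,p)$. Every graph $H$ on $\{1,\dots,n\}$ satisfies
\begin{equation}\label{eq:page}
\operatorname{cr}(H)\ \ge\ \sum_{e\in H}\pi_q(e)-n\binom{q+1}3+3\binom{q+2}4 ,
\end{equation}
and every window of size $q$ or $q+1$ attains equality.
\end{theorem}

For $n=7$ and $q=3$ the weights are $0$, $2$, $3$ on chords with $\min(d_e,\bar d_e)=0,1,2$, and the constant is $-28+15=-13$. There are seven chords of each kind, so two pages carry at least $7\cdot2+7\cdot3-2\cdot13=9$ crossings. The window in Figure~\ref{fig:window} has weight $15$ and $15-13=2$ crossings.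

Section~\ref{sec:windows} counts the crossings of windows, and Section~\ref{sec:deduction} deduces everything else from inequality \eqref{eq:page}. Sections \ref{sec:array}--\ref{sec:page} prove \eqref{eq:page}; the proof keeps track of all losses and yields an exact formula for $\sum_i\operatorname{cr}(H_i)-Z_k(n)$ (Theorem~\ref{thm:excess}).

Throughout, $m=n-2$ and $(y)_+=\max(y,0)$, a sum $\sum_e$ without restriction runs over all $\binom n2$ pairs, and $\overline H$ is the complement of $H$ in $K_n$. For $n\le3$ there are no interlaced pairs and $F(c,n)=0$ for $0\le c\le n$, so in Theorems \ref{thm:main} and \ref{thm:lambda} we may assume $n\ge4$.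

\section{Crossings of windows}\label{sec:windows}

\begin{lemma}\label{lem:classes}
No two edges of a class $M_s$ are interlaced. For $1\le t\le n-1$ the number $N(s,t)$ of interlaced pairs with one edge in $M_s$ and the other in $M_{s+t}$ is
\[
N(s,t)=\begin{cases}\frac12(t-1)(n-1-t)+\frac12(-1)^s&\text{if $n$ and $t$ are even},\\[2pt] \frac12(t-1)(n-1-t)&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
Let $(a,b)$ be an ordering of the endpoints of an edge of $M_s$, and let $D\in\{0,\dots,n-2\}$ be given by $b-a\equiv D+1$. An edge interlaced with $ab$ has one endpoint $a+\alpha$ with $1\le\alpha\le D$ and one endpoint $b+\beta$ with $1\le\beta\le n-2-D$, and it lies in the class $M_{s+\alpha+\beta}$. Since $2\le\alpha+\beta\le n-2$, this class is never $M_s$, and it is $M_{s+t}$ exactly when $\alpha+\beta=t$. Thus $2N(s,t)$ is the number of triples $(a,b,\alpha)$ with $a+b\equiv s$, $1\le\alpha\le t-1$ and $D\in I_\alpha=[\alpha,\,\alpha+n-2-t]$; the factor $2$ accounts for the two orderings of $ab$. The interval $I_\alpha$ contains $n-1-t$ integers. A value of $D$ arises from the ordered pairs $(a,b)$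 with $2b\equiv s+D+1\pmod n$.

If $n$ is odd, this congruence has one solution for each $D$, so $2N(s,t)=(t-1)(n-1-t)$.

If $n$ is even, it has two solutions when $D\equiv s+1\pmod 2$ and none otherwise, so $N(s,t)=\sum_{\alpha=1}^{t-1}\#\{D\in I_\alpha: D\equiv s+1 \bmod 2\}$. For odd $t$ the length $n-1-t$ is even and each summand equals $\frac12(n-1-t)$. For even $t$ the length is odd, and the summand equals $\frac12(n-1-t)+\frac12$ if $\alpha\equiv s+1$ and $\frac12(n-1-t)-\frac12$ otherwise. The odd values of $\alpha$ in $\{1,\dots,t-1\}$ outnumber the even ones by one, so the corrections add up to $+\frac12$ for even $s$ and to $-\frac12$ for odd $s$.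
\end{proof}

\begin{lemma}\label{lem:window}
Let $W=M_s\cup\dots\cup M_{s+c-1}$ with $0\le c\le n$. Then $\operatorname{cr}(W)=F(c,n)+(-1)^s\frac{c-1}4$ if $n$ is even and $c$ is odd, and $\operatorname{cr}(W)=F(c,n)$ otherwise.
\end{lemma}

\begin{proof}
The window contains $c-t$ pairs of classes $M_{s'},M_{s'+t}$ for each $1\le t\le c-1$. Classifying the $3$-subsets of $\{1,\dots,c\}$ by their second element and the $4$-subsets by their third gives $\sum_t(t-1)(c-t)=\binom c3$ and $\sum_t\binom{t-1}2(c-t)=\binom c4$. Writing $n-1-t=(n-3)-(t-2)$, we find that the main terms of Lemma~\ref{lem:classes} add up to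
\begin{equation}\label{eq:Fsum}
\sum_{t=1}^{c-1}(c-t)\frac{(t-1)(n-1-t)}2=\frac12\Bigl[(n-3)\binom c3-2\binom c4\Bigr]=\frac12\binom c3\Bigl[n-3-\frac{c-3}2\Bigr]=F(c,n).
\end{equation}
For even $n$, each pair of even classes adds $\frac12$ and each pair of odd classes subtracts $\frac12$. If $c$ is even, there are equally many even and odd classes and the corrections cancel. If $c=2j+1$, there are $j+1$ classes of the parity of $s$ and $j$ of the other parity, and the total correction is $\frac12(-1)^s\bigl[\binom{j+1}2-\binom j2\bigr]=(-1)^s\frac j2$.
\end{proof}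

The left side of \eqref{eq:Fsum} shows that $F(c+1,n)-2F(c,n)+F(c-1,n)=\frac12(c-1)(n-1-c)\ge0$ for $1\le c\le n-1$, which is the convexity mentioned in the introduction. The correction term cannot be ignored for a single window, since $F(3,n)=\frac{n-3}2$ is not an integer for even $n$. It disappears in a balanced family.

\begin{proposition}\label{prop:family}
Let $k$ windows with sizes in $\{q,q+1\}$, exactly $r$ of them of size $q+1$, cover every class $M_s$ exactly $\lambda$ times. Their total number of crossings is $rF(q+1,n)+(k-r)F(q,n)$.
\end{proposition}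

\begin{proof}
For odd $n$ this is Lemma~\ref{lem:window}. Let $n$ be even. For each window take the number of its even classes minus the number of its odd classes. This is $0$ for a window of even size and $(-1)^s$ for a window of odd size that starts at $M_s$. The sum over all windows is $\lambda(\frac n2-\frac n2)=0$, so $\sum(-1)^s=0$ over the windows of odd size. Only one of $q,q+1$ is odd, so these windows have a common size $c$, and their corrections add up to $\frac{c-1}4\sum(-1)^s=0$.
\end{proof}

\section{From one page to \texorpdfstring{$k$}{k} pages}\label{sec:deduction}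

In this section we assume inequality \eqref{eq:page} and derive the equality statement of Theorem~\ref{thm:page} and Theorem~\ref{thm:lambda}. The weight $\pi_q$ is a sum of values of the functions
\[
\mu_p(t)=\min(t,\,m-t,\,p),\qquad 0\le t\le m,
\]
namely $\pi_q(e)=\sum_{p=1}^{q-1}\mu_p(d_e)$. For $0\le p\le m/2$, if one of $t$ and $m-t$ is less than $p$ then the other exceeds $p$, and so
\begin{equation}\label{eq:mu}
\mu_p(t)=p-(p-t)_+-(p-m+t)_+ .
\end{equation}
There are $n-1-t$ pairs with $d_e=t$ and $t+1$ pairs with $\bar d_e=t$, together $n$. Summing \eqref{eq:mu} over all pairs gives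
\begin{equation}\label{eq:musum}
\sum_e\mu_p(d_e)=p\binom n2-n\sum_{t=0}^{p-1}(p-t)=p\binom n2-n\binom{p+1}2\qquad(0\le p\le m/2).
\end{equation}

Put
\[
\sigma_q=\frac{q(q-1)(3n-2q-5)}{12},\qquad \tau_q=n\binom{q+1}3-3\binom{q+2}4=\frac{(q+1)q(q-1)(4n-3q-6)}{24},
\]
so that \eqref{eq:page} reads $\operatorname{cr}(H)\ge\sum_{e\in H}\pi_q(e)-\tau_q$. The next lemma says that $\sigma_q$ is the average weight of a parallel class, and that $c\mapsto\sigma_qc-\tau_q$ is the line through the points of the graph of $F$ over $q$ and $q+1$.

\begin{lemma}\label{lem:line}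
Let $q\ge1$ and $2q\le n-1$. Then $\sum_e\pi_q(e)=n\sigma_q$, and $\sigma_qc-\tau_q=F(c,n)$ for $c=q$ and $c=q+1$.
\end{lemma}

\begin{proof}
Summing \eqref{eq:musum} over $1\le p\le q-1$ gives
\[
\sum_e\pi_q(e)=\binom q2\binom n2-n\binom{q+1}3=\frac{nq(q-1)}{12}\bigl[3(n-1)-2(q+1)\bigr]=n\sigma_q .
\]
Next,
\[
\sigma_q(q+1)-\tau_q=\frac{(q+1)q(q-1)}{24}\bigl[2(3n-2q-5)-(4n-3q-6)\bigr]=\frac{(q+1)q(q-1)(2n-4-q)}{24},
\]
which is $F(q+1,n)$, and
\[
\sigma_qq-\tau_q=\frac{q(q-1)}{24}\bigl[2q(3n-2q-5)-(q+1)(4n-3q-6)\bigr],
\]
where the bracket equals $2nq-q^2-q-4n+6=(q-2)(2n-3-q)$.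
\end{proof}

\begin{proof}[Proof of the equality statement in Theorem~\ref{thm:page}]
Let $c\in\{q,q+1\}$ and take all $n$ windows of size $c$. They cover every class $c$ times, so by Proposition~\ref{prop:family} they have $nF(c,n)$ crossings in total. The right sides of \eqref{eq:page} add up to $c\,n\sigma_q-n\tau_q=nF(c,n)$ by Lemma~\ref{lem:line}. The $n$ inequalities \eqref{eq:page} add up to an equality, so each is an equality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lambda}]
Let $V=rF(q+1,n)+(k-r)F(q,n)$.

\emph{Upper bound.} Lay $k$ windows end to end around $\mathbb Z_n$, $r$ of them of size $q+1$ and the others of size $q$. All sizes that occur are at most $\lceil\lambda n/k\rceil\le n$, because $\lambda\le k$. The sizes add up to $\lambda n$, so the windows wind $\lambda$ times around $\mathbb Z_n$ and cover each class $\lambda$ times. By Proposition~\ref{prop:family} they have $V$ crossings.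

\emph{Lower bound for $k\ge2\lambda$.} The value $q=\lfloor\lambda n/k\rfloor$ may equal $n/2$, which Theorem~\ref{thm:page} does not allow, so we use instead $q_0=\lceil\lambda n/k\rceil-1<\lambda n/k\le n/2$. Let $r_0=\lambda n-q_0k\in\{1,\dots,k\}$. Then $V=r_0F(q_0+1,n)+(k-r_0)F(q_0,n)$: if $k\nmid\lambda n$, then $(q_0,r_0)=(q,r)$, and otherwise both sides equal $kF(q,n)$. If $q_0=0$, then $V=0$ since $F(0,n)=F(1,n)=0$. If $q_0\ge1$, we sum \eqref{eq:page} with parameter $q_0$ over the $k$ graphs and use Lemma~\ref{lem:line}:
\begin{equation}\label{eq:sum}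
\sum_i\operatorname{cr}(H_i)\ge\lambda n\sigma_{q_0}-k\tau_{q_0}=r_0\bigl[\sigma_{q_0}(q_0+1)-\tau_{q_0}\bigr]+(k-r_0)\bigl[\sigma_{q_0}q_0-\tau_{q_0}\bigr]=V .
\end{equation}

\emph{Lower bound for $\lambda\le k<2\lambda$.} Now an average page contains more than half of the edges, and we pass to complements. Let $x_e\in\{0,1\}$ indicate whether $e\in H$. We sum $x_ex_f-(1-x_e)(1-x_f)=x_e+x_f-1$ over the $\binom n4$ interlaced pairs $\{e,f\}$. Since $e$ is interlaced with $d_e\bar d_e$ pairs, this gives
\[
\operatorname{cr}(H)-\operatorname{cr}(\overline H)=\sum_{e\in H}d_e\bar d_e-\binom n4,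
\]
and $H=K_n$ gives $\sum_ed_e\bar d_e=2\binom n4$. For a $\lambda$-fold family, therefore,
\[
\sum_i\operatorname{cr}(H_i)=\sum_i\operatorname{cr}(\overline{H_i})+(2\lambda-k)\binom n4 .
\]
The complements form a $\lambda^*$-fold family with $\lambda^*=k-\lambda$, and the last term is constant, so complementation exchanges the minimizers for $\lambda$ and for $\lambda^*$. If $\lambda^*\ge1$, then $k>2\lambda^*$, and by the cases already proved some family of windows with sizes in $\{\lfloor\lambda^*n/k\rfloor,\lceil\lambda^*n/k\rceil\}$ is optimal for $\lambda^*$. If $\lambda^*=0$, the family of $k$ empty windows is the only family. The complement of a window of size $c$ is a window of size $n-c$, so the complementary family consists of windows with sizes in $\{\lceil\lambda n/k\rceil,\lfloor\lambda n/k\rfloor\}$; it covers each class $\lambda$ times and is optimal for $\lambda$. Its sizes add up to $\lambda n=qk+r$, so exactly $r$ of them equal $q+1$, and Proposition~\ref{prop:family} shows that the minimum is $V$.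
\end{proof}

With $\lambda=1$ this proves Theorem~\ref{thm:main}; the case $k=1$ falls under $\lambda^*=0$. It remains to prove \eqref{eq:page}.

\section{The array of pairs and the first case}\label{sec:array}

For $q=1$ inequality \eqref{eq:page} says $\operatorname{cr}(H)\ge0$. For $q=2$ the weight $\pi_2(e)$ is $1$ if $e$ is a diagonal of the $n$-gon and $0$ if it is a side, and \eqref{eq:page} says
\begin{equation}\label{eq:q2}
\operatorname{cr}(H)\ge\#\{\text{diagonals in }H\}-(n-3).
\end{equation}
This has a direct proof. A set of pairwise noncrossing diagonals of an $n$-gon has at most $n-3$ elements, by induction: one diagonal cuts the polygon into an $n_1$-gon and an $n_2$-gon with $n_1+n_2=n+2$, and $(n_1-3)+(n_2-3)+1=n-3$. Deleting one edge from each crossing of $H$ leaves such a set. By \eqref{eq:sum}, inequality \eqref{eq:q2} settles the range $2<n/k\le3$. It cannot go far beyond, because it gives a bound of order $n^2$, while $Z_k(n)$ has order $n^4$ for fixed $k$. We need a proof of \eqref{eq:q2} that counts crossings instead of destroying them, and that can be repeated for each of the weights $\mu_1,\mu_2,\dots$.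

Let $n\ge2$ and fix $H$, with indicator $x_e$. Arrange the pairs $(i,j)$ in a triangular array with rows $i$ and columns $j$. Then $d_e$ is the number of entries to the left of $e$ in its row, and also the number of entries below $e$ in its column. For $e=(i,j)$ let
\[
R_e=\sum_{t>j}x_{(i,t)},\qquad U_e=\sum_{s<i}x_{(s,j)}
\]
be the numbers of edges of $H$ to the right of $e$ in its row and above $e$ in its column. A crossing $(i,j),(l,t)$ with $i<l<j<t$ determines its \emph{corner} $(l,j)$: the edge $(l,t)$ lies to the right of the corner and the edge $(i,j)$ lies above it. Conversely, any edge of $H$ to the right of an entry $e$ and any edge of $H$ above $e$ form a crossing with corner $e$. So $e$ is the corner of exactly $R_eU_e$ crossings.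

The numbers $R_e$ alone depend on $H$ in an uncontrolled way. A shift on the entries outside $H$ removes this dependence. Put
\[
b_e=\begin{cases}0,&e\in H,\\ d_e,&e\notin H,\end{cases}\qquad \ell_e=b_e+R_e+U_e,\qquad \bar\ell_e=m-\ell_e .
\]
Since $R_e+U_e\le(n-j)+(i-1)=\bar d_e$, we have $0\le\ell_e\le m$.

\begin{lemma}\label{lem:perm}
In row $i$ the numbers $b_e+R_e$ take each of the values $0,1,\dots,n-i-1$ once. In column $j$ the numbers $b_e+U_e$ take each of the values $0,1,\dots,j-2$ once. In both cases these are the values taken by $d_e$.
\end{lemma}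

\begin{proof}
Suppose that row $i$ contains $a$ edges of $H$. Read from right to left, they have $b_e+R_e=R_e=0,1,\dots,a-1$. For an entry $e\notin H$, the number $d_e+R_e$ counts all entries to the left of $e$ and the edges of $H$ to its right, so it equals $a$ plus the number of entries outside $H$ to the left of $e$. Read from left to right, these entries give $a,a+1,\dots,n-i-1$. For a column with $a$ edges of $H$, the edges of $H$ read from the top have $U_e=0,\dots,a-1$, and for $e\notin H$ the number $d_e+U_e$ equals $a$ plus the number of entries outside $H$ below $e$.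
\end{proof}

\begin{lemma}\label{lem:compl}
Replacing $H$ by $\overline H$ exchanges $\ell_e$ and $\bar\ell_e$.
\end{lemma}

\begin{proof}
The sums $R_e+U_e$ for $H$ and for $\overline H$ add up to $\bar d_e$, and the numbers $b_e$ for $H$ and for $\overline H$ add up to $d_e$. Hence the two values of $\ell_e$ add up to $m$.
\end{proof}

\begin{remark}\label{rem:sides}
The numbers $\ell_e$ have a geometric meaning, which we do not use. Draw $K_n$ in the plane by semicircles, with $H$ above the spine and $\overline H$ below it. For $a<b<c$ the triangle $a\to b\to c\to a$ runs counterclockwise exactly when $(a,c)\in H$. So for $e=(i,j)$ the triangle $i\to j\to v\to i$ runs counterclockwise when $v>j$ and $(i,v)\in H$, when $v<i$ and $(v,j)\in H$, and when $i<v<j$ and $e\notin H$. There are $R_e+U_e+b_e=\ell_e$ such vertices $v$. In this sense $\ell_e$ vertices lie to the left of $e$ and $\bar\ell_e$ to the right, and Lemma~\ref{lem:compl} is the reflection in the spine.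
\end{remark}

\begin{example}\label{ex:five}
Let $n=5$, so $m=3$, and $H=\{13,14,24\}$. There is one crossing, $13$ with $24$, and its corner is $(2,3)$. In the arrays below the rows are $i=1,\dots,4$, the columns are $j=2,\dots,5$, and the entries of $H$ are in boldface.
\[
\begin{array}{cccc}
\begin{array}{cccc}0&\mathbf0&\mathbf0&3\\&0&\mathbf0&2\\&&0&1\\&&&0\end{array}\quad&
\begin{array}{cccc}2&\mathbf1&\mathbf0&3\\&1&\mathbf0&2\\&&0&1\\&&&0\end{array}\quad&
\begin{array}{cccc}0&\mathbf0&\mathbf0&3\\&1&\mathbf1&2\\&&2&1\\&&&0\end{array}\quad&
\begin{array}{cccc}2&\mathbf1&\mathbf0&3\\&2&\mathbf1&2\\&&2&1\\&&&0\end{array}\\[4pt]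
b_e&b_e+R_e&b_e+U_e&\ell_e
\end{array}
\]
The rows of the second array and the columns of the third are permutations, as Lemma~\ref{lem:perm} predicts. At an entry with $R_e=0$ or $U_e=0$, the two numbers in the middle arrays are the two numbers in the outer arrays, in some order. The only other entry is the corner $(2,3)$, where the middle arrays show $1,1$ and the outer arrays show $0,2$. Hence for every function $\varphi$,
\[
2\sum_e\varphi(d_e)-\sum_e\varphi(b_e)-\sum_e\varphi(\ell_e)=2\varphi(1)-\varphi(0)-\varphi(2).
\]
The crossing is detected by a second difference of $\varphi$. Take $\varphi=\mu_1$, with values $0,1,1,0$ at $0,1,2,3$; the right side is $1$. On the left, $\sum_e\mu_1(d_e)=5$ counts the diagonals, $\sum_e\mu_1(b_e)=5-3$ counts the diagonals outside $H$, and $\sum_e\mu_1(\ell_e)=10-S$, where $S$ is the number of entries with $\ell_e\in\{0,3\}$. The identity reads $\operatorname{cr}(H)=3-5+S$, where $3$ is the number of diagonals in $H$, and \eqref{eq:q2} is the statement $S\ge3$. Here $S=3$. Two of the three entries, $(1,5)$ and $(4,5)$, are forced because $\ell_e=b_e+U_e$ runs through $0,\dots,3$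 in the last column; the third, $(1,4)$, is forced because $\ell_e=b_e+R_e$ runs through $0,\dots,3$ in the first row, and $(1,5)$ can take only one of the values $0$ and $3$.
\end{example}

The next two sections carry out the two steps of the example in general: an exact count by second differences, and a lower bound for the term that generalizes $S$.

\section{The depth of a crossing}\label{sec:depth}

When $R_e$ and $U_e$ are larger, the corner $e$ carries $R_eU_e$ crossings, and each is detected by a second difference at its own position. Consider a crossing $(i,j),(l,t)$ with $i<l<j<t$ and corner $e=(l,j)$. Let $\alpha$ be the number of edges of $H$ strictly between $e$ and $(l,t)$ in row $l$, and let $\beta$ be the number of edges of $H$ strictly between $e$ and $(i,j)$ in column $j$. The \emph{level} of the crossing is $b_e+\alpha+\beta+1$. The crossings with corner $e$ correspond bijectively to the pairs $(\alpha,\beta)$ with $0\le\alpha<R_e$ and $0\le\beta<U_e$, so every level lies between $1$ and $\ell_e-1\le m-1$.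

\begin{lemma}\label{lem:identity}
For every function $\varphi:\{0,\dots,m\}\to\mathbb R$ with $\varphi(0)=0$,
\[
\sum_e\varphi(d_e)+\sum_{e\in H}\varphi(d_e)-\sum_e\varphi(\ell_e)=\sum_{X}\bigl[2\varphi(t_X)-\varphi(t_X-1)-\varphi(t_X+1)\bigr],
\]
where $X$ runs over the crossings of $H$ and $t_X$ is the level of $X$.
\end{lemma}

\begin{proof}
Fix $e$, write $b,R,U$ for $b_e,R_e,U_e$, and let $f(\alpha,\beta)=\varphi(b+\alpha+\beta)$. The crossing with corner $e$ and parameters $(\alpha,\beta)$ contributes $f(\alpha+1,\beta)+f(\alpha,\beta+1)-f(\alpha,\beta)-f(\alpha+1,\beta+1)$ to the right side. The sum over $0\le\alpha<R$ telescopes to $g(\beta)-g(\beta+1)$ with $g(\beta)=f(R,\beta)-f(0,\beta)$, and the sum over $0\le\beta<U$ then telescopes to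
\[
g(0)-g(U)=\varphi(b_e+R_e)+\varphi(b_e+U_e)-\varphi(b_e)-\varphi(\ell_e).
\]
Now sum over $e$. By Lemma~\ref{lem:perm}, applied row by row and column by column, each of the first two terms sums to $\sum_e\varphi(d_e)$. Since $\varphi(0)=0$, the third sums to $\sum_{e\notin H}\varphi(d_e)$.
\end{proof}

The left side has the shape we want: a constant, a term that is linear in the edge set, and one further term, $\sum_e\varphi(\ell_e)$, that must be bounded from above independently of $H$. We choose $\varphi=\mu_p$, which is symmetric under $t\mapsto m-t$. The symmetry makes the weight $\mu_p(d_e)$ invariant under rotations of the polygon, as the family of windows is, and it makes the remaining term invariant under complementation, which the bound in Section~\ref{sec:S} needs. Accordingly we treat the levels $t$ and $m-t$ together: the \emph{depth} of a crossing of level $t$ is $\min(t,m-t)$, and $\operatorname{cr}_p(H)$ is the number of crossings of depth $p$. Depths lie between $1$ and $\lfloor m/2\rfloor$, so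
\begin{equation}\label{eq:layers}
\operatorname{cr}(H)=\sum_{p=1}^{\lfloor m/2\rfloor}\operatorname{cr}_p(H).
\end{equation}
For $0\le p\le m$ define
\[
S_p(H)=\sum_e\bigl[(p-\ell_e)_++(p-\bar\ell_e)_+\bigr].
\]
For $m\ge1$, $S_1(H)$ is the number of pairs with $\ell_e\in\{0,m\}$, the quantity $S$ of Example~\ref{ex:five}.

\begin{proposition}\label{prop:depth}
For $1\le p\le m/2$,
\[
S_p(H)-n\binom{p+1}2+\sum_{e\in H}\mu_p(d_e)=\begin{cases}\operatorname{cr}_p(H),&p<m/2,\\ 2\operatorname{cr}_p(H),&p=m/2.\end{cases}
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:identity} to $\varphi=\mu_p$. By \eqref{eq:mu}, $\sum_e\mu_p(\ell_e)=p\binom n2-S_p(H)$, and with \eqref{eq:musum} the left side of the lemma becomes the left side above. For an integer $y$, the second difference $(y+1)_++(y-1)_+-2(y)_+$ is $1$ if $y=0$ and $0$ otherwise. By \eqref{eq:mu}, then, $2\mu_p(t)-\mu_p(t-1)-\mu_p(t+1)$ is the number of the conditions $t=p$, $t=m-p$ that hold. A crossing of depth $p$ satisfies one of them if $p<m/2$ and both if $p=m/2$, and a crossing of any other depth satisfies neither.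
\end{proof}

Each layer in \eqref{eq:layers} now has two lower bounds: $\operatorname{cr}_p(H)\ge0$, and the bound that results from a lower bound for $S_p(H)$. The page inequality uses the second for $p<q$ and the first for $p\ge q$.

\section{A lower bound for \texorpdfstring{$S_p$}{S}}\label{sec:S}

For $p\le m/2$ we have $S_p(H)=\sum_{j=0}^{p-1}\#\{e:\min(\ell_e,\bar\ell_e)\le j\}$, a doubly cumulative count of the pairs that have few vertices on one side in the sense of Remark~\ref{rem:sides}. The following bound is the ``$\le\le k$-edge'' bound of \'Abrego, Aichholzer, Fern\'andez-Merchant, Ramos and Salazar for $2$-page drawings. We include a proof.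

\begin{lemma}\label{lem:S}
For every $n\ge2$, every graph $H$ on $\{1,\dots,n\}$ and every integer $p$ with $0\le p\le n-2$,
\[
S_p(H)\ge3\binom{p+2}3 .
\]
\end{lemma}

\begin{proof}
We use induction on $p$, for all $n$ at once; $S_0=0$. Let $p\ge1$, so $n\ge3$. Deleting the vertex $n$ lowers exactly one of $\ell_e,\bar\ell_e$ by one for each remaining pair, so it is natural to lower $p$ by one at the same time. Let $H'$ be the graph on $\{1,\dots,n-1\}$ obtained by deleting $n$, with data $\ell'_e,\bar\ell'_e$ and $m'=m-1$. Since $p-1\le m'$, the induction hypothesis gives $S_{p-1}(H')\ge3\binom{p+1}3$. We show that $S_p(H)-S_{p-1}(H')\ge3\binom{p+1}2$, which suffices because $\binom{p+1}3+\binom{p+1}2=\binom{p+2}3$.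

\emph{The last column.} For $e=(i,n)$ we have $R_e=0$, so $\ell_e=b_e+U_e$ takes each value $0,\dots,m$ once by Lemma~\ref{lem:perm}, and so does $\bar\ell_e$. These pairs contribute $2\sum_{t=0}^{p-1}(p-t)=2\binom{p+1}2$ to $S_p(H)$.

\emph{The other entries.} Let $e=(i,j)$ with $j\le n-1$. Deleting the last column leaves $b_e$ and $U_e$ unchanged and lowers $R_e$ by $x_{(i,n)}$. If $(i,n)\notin H$, then $\ell'_e=\ell_e$ and $\bar\ell'_e=\bar\ell_e-1$, so $(p-\bar\ell_e)_+=(p-1-\bar\ell'_e)_+$, while $(p-\ell_e)_+-(p-1-\ell'_e)_+$ is $1$ if $\ell_e\le p-1$ and $0$ otherwise. If $(i,n)\in H$, then $\ell'_e=\ell_e-1$ and $\bar\ell'_e=\bar\ell_e$, and the same holds with $\ell$ and $\bar\ell$ exchanged. Call $e$ \emph{gaining} if $(i,n)\notin H$ and $\ell_e\le p-1$, or $(i,n)\in H$ and $\bar\ell_e\le p-1$. Then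
\[
S_p(H)=S_{p-1}(H')+2\binom{p+1}2+\#\{\text{gaining entries}\}.
\]

\emph{Counting gaining entries.} We claim that row $i$ contains at least $p+1-i$ gaining entries for $1\le i\le p$; the sum of these numbers is $\binom{p+1}2$. By Lemma~\ref{lem:compl}, $H$ and $\overline H$ have the same gaining entries, so for a fixed $i$ we may assume $(i,n)\notin H$. The point is that a row near the top has few entries above it: $U_e\le i-1$, so $\ell_e\le(b_e+R_e)+(i-1)$, and every entry of row $i$ with $b_e+R_e\le p-i$ has $\ell_e\le p-1$. By Lemma~\ref{lem:perm}, $b_e+R_e$ takes each value $0,\dots,n-i-1$ once in row $i$, and the largest value $n-i-1$ is taken at $(i,n)$, where $b_e=d_e=n-i-1$. Since $p\le n-2$, we have $p-i<n-i-1$, so the $p+1-i$ values $0,\dots,p-i$ are taken at entries with $j\le n-1$. These entries are gaining.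
\end{proof}

\section{The page inequality and the excess}\label{sec:page}

\begin{proof}[Proof of inequality \eqref{eq:page}]
For $1\le p\le q-1$ the hypothesis $2q\le n-1$ gives $2p\le n-3<m$, so the first case of Proposition~\ref{prop:depth} applies. Insert it into \eqref{eq:layers} for these $p$, and use $\sum_{p=1}^{q-1}\binom{p+1}2=\binom{q+1}3$ and $\sum_{p=1}^{q-1}\binom{p+2}3=\binom{q+2}4$. The result is the identity
\begin{equation}\label{eq:pageexcess}
\operatorname{cr}(H)-\Bigl[\sum_{e\in H}\pi_q(e)-\tau_q\Bigr]=\sum_{p=1}^{q-1}\Bigl[S_p(H)-3\binom{p+2}3\Bigr]+\sum_{p=q}^{\lfloor m/2\rfloor}\operatorname{cr}_p(H).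
\end{equation}
The terms of the first sum are nonnegative by Lemma~\ref{lem:S}, and those of the second are numbers of crossings.
\end{proof}

This completes the proofs of Theorems \ref{thm:main}, \ref{thm:lambda} and \ref{thm:page}. Some restriction on $q$ is necessary in \eqref{eq:page}: for $n=4$, $q=3$ and $H$ a single diagonal, the left side is $0$ and the right side is $2-16+15=1$.

Since \eqref{eq:pageexcess} is an identity, it measures how far any drawing is from optimal.

\begin{theorem}\label{thm:excess}
Let $k\ge2$ and $q=\lceil n/k\rceil-1\ge1$. For every partition $H_1,\dots,H_k$ of the edge set of $K_n$,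
\[
\sum_{i=1}^k\operatorname{cr}(H_i)-Z_k(n)=\sum_{i=1}^k\Biggl[\ \sum_{p=1}^{q-1}\Bigl(S_p(H_i)-3\binom{p+2}3\Bigr)+\sum_{p=q}^{\lfloor m/2\rfloor}\operatorname{cr}_p(H_i)\Biggr],
\]
and all summands are nonnegative. Hence the partition is optimal if and only if every page satisfies $S_p(H_i)=3\binom{p+2}3$ for $1\le p<q$ and $\operatorname{cr}_p(H_i)=0$ for $q\le p\le\lfloor m/2\rfloor$.
\end{theorem}

\begin{proof}
Since $q<n/k\le n/2$, identity \eqref{eq:pageexcess} holds for each page. The brackets on its left side add up to $n\sigma_q-k\tau_q$, which equals $Z_k(n)$ by the equalities in \eqref{eq:sum} with $\lambda=1$ and $q_0=q$. The criterion follows from Theorem~\ref{thm:main}.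
\end{proof}

By Proposition~\ref{prop:depth}, the condition $\operatorname{cr}_p(H_i)=0$ is the equation $S_p(H_i)=n\binom{p+1}2-\sum_{e\in H_i}\mu_p(d_e)$, so the whole criterion can be read off from the numbers $\ell_e$ of each page and the lengths of its edges.

\begin{thebibliography}{1}
\bibitem{source} \emph{Improved lower bounds on book crossing numbers of $K_n$},
\texttt{http://www.csun.edu/\textasciitilde SF70713/publications/2016JCDCG3\_book\_crossings\_e.pdf}
\end{thebibliography}
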